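# Permutations guessed by a small model, and chains of subgroups of $\mathrm{Sym}(\omega)$

## 1. The group $\mathfrak B(M)$

Write $S=\mathrm{Sym}(\omega)$; permutations act on the left. For $Z\subseteq\omega$ let $\mathrm{Sym}(Z)$ be the group of those permutations in $S$ that are the identity off $Z$. For a set $D\subseteq\omega$, $[D]^\omega$ is the set of its infinite subsets. In this section the only assumption is $\omega_1<2^\omega$.

We need one tool from logic. Fix a regular cardinal $\chi>2^{2^\omega}$ and let $H(\chi)$ be the set of all sets whose transitive closure has size less than $\chi$. By the Löwenheim–Skolem theorem there are elementary submodels $M\prec H(\chi)$ with $\omega_1\subseteq M$ and $|M|=\omega_1$, containing any element of $H(\chi)$ that we prescribe. Two facts about such an $M$ will be used all the time.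

- Whatever is definable in $H(\chi)$ from elements of $M$ lies in $M$. In particular, if parameters in $M$ admit a witness to some property in $H(\chi)$, they admit a witness in $M$. Finite subsets of $M$ lie in $M$.
- If $A\in M$ is nonempty and $|A|\le\omega_1$, then $A\subseteq M$. Indeed, by elementarity $M$ contains a surjection $\omega_1\to A$, and $\omega_1\subseteq M$.

Since $|M|=\omega_1<2^\omega$, most reals are not in $M$. The object of this talk consists of the permutations of which $M$ nevertheless knows an infinite piece inside every infinite set that $M$ knows.

**Definition.** $\mathfrak B(M)$ is the set of $\sigma\in S$ such that for both $\varepsilon=\pm1$ and every infinite $D\subseteq\omega$ with $D\in M$ there is an infinite $D'\subseteq D$ with $D'\in M$ and $\sigma^{\varepsilon}{\restriction}D'\in M$.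

For example, every $\sigma\in S\cap M$ belongs to $\mathfrak B(M)$: take $D'=D$. The next proof shows that $\mathfrak B(M)$ contains all of $\mathrm{Sym}(Z)$ for a suitable infinite, co-infinite $Z$. This group has $2^\omega$ elements, so most of them are not in $M$.

**Lemma 2.** $\mathfrak B(M)$ is a proper subgroup of $S$, and $S$ is generated by $\mathfrak B(M)$ together with finitely many elements.

**Step 1: it is a group.** The identity is in $\mathfrak B(M)$ and closure under inverses is built in. Let $\sigma,\tau\in\mathfrak B(M)$ and let $D\in M$ be infinite. Take an infinite $D_1\subseteq D$ in $M$ with $\sigma{\restriction}D_1\in M$. Then $\sigma[D_1]\in M$ is infinite, so there is an infinite $E\subseteq\sigma[D_1]$ in $M$ with $\tau{\restriction}E\in M$. The set $D_2=(\sigma{\restriction}D_1)^{-1}[E]$ is infinite, lies in $M$, and $(\tau\sigma){\restriction}D_2\in M$. The same argument applies to $(\tau\sigma)^{-1}=\sigma^{-1}\tau^{-1}$.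

For the rest of the proof fix a bijection $\#:2^{<\omega}\to\omega$ in $M$ and some $x\in2^\omega\setminus M$.

**Step 2: it is proper.** We hide $x$ in an involution so that every infinite piece reveals $x$. Let $\sigma$ exchange $2n$ with $2\#(x{\restriction}n)+1$ for all $n$ and fix all other points. Suppose $\sigma\in\mathfrak B(M)$. Applied to the set $D$ of even numbers, the definition gives an infinite $D'\subseteq D$ in $M$ with $\sigma{\restriction}D'\in M$. From $\sigma{\restriction}D'$ we can define $x=\bigcup\{x{\restriction}n:2n\in D'\}$, so $x\in M$, a contradiction.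

**Step 3: it contains a large symmetric group.** Let $Z=\{\#(x{\restriction}n):n<\omega\}$; both $Z$ and $\omega\setminus Z$ are infinite. We claim $\mathrm{Sym}(Z)\le\mathfrak B(M)$. Let $D\in M$ be infinite. Color a pair of elements of $D$ according to whether the corresponding nodes of $2^{<\omega}$ are comparable. By Ramsey's theorem, used in $M$, there is an infinite $D'\subseteq D$ in $M$ such that $\#^{-1}[D']$ is an antichain or a chain. In the first case $|D'\cap Z|\le1$, because $\#^{-1}[Z]$ is a chain. In the second case $y=\bigcup\#^{-1}[D']$ is an element of $2^\omega\cap M$ and $\#^{-1}[D']\subseteq\{y{\restriction}n:n<\omega\}$. Since $y\in M$ and $x\notin M$, we have $y\ne x$. So $x$ and $y$ have only finitely many common initial segments, and $D'\cap Z$ is finite. In both cases $D'\setminus Z$ differs from $D'$ by a finite set, so it is an infinite element of $M$. If $\sigma\in\mathrm{Sym}(Z)$, then $\sigma^{\pm1}$ is the identity on $D'\setminus Z$, and this restriction is in $M$. This proves the claim.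

**Step 4: three more elements suffice.** Split $\omega=W_0\sqcup W_1\sqcup W_2$ into infinite sets. For each pair $i<j$ choose $u_{ij}\in S$ with $u_{ij}[Z]=W_i\cup W_j$, which is possible because both sets are infinite and co-infinite. Let $H=\langle\mathrm{Sym}(Z),u_{01},u_{02},u_{12}\rangle$. Then $H$ contains $u_{ij}\,\mathrm{Sym}(Z)\,u_{ij}^{-1}=\mathrm{Sym}(W_i\cup W_j)$ for all $i<j$. We show $H=S$.

First, for every infinite, co-infinite $Y\subseteq\omega$ there is $h\in H$ with $h[Y]=W_0$. Some $W_a$ meets $Y$ in an infinite set and some $W_b$ meets $\omega\setminus Y$ in an infinite set. So there are $i\ne j$ such that both $Y$ and its complement meet $W_i\cup W_j$ in infinite sets. Let $l$ be the third index. We move $Y$ three times, keeping the name $Y$. Recall that within an infinite set, any infinite co-infinite subset can be carried onto any other one by a permutation of that set.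

1. By an element of $\mathrm{Sym}(W_i\cup W_j)$, make $Y$ infinite and co-infinite in each of $W_i$ and $W_j$.
2. Now $Y\cap(W_j\cup W_l)$ is infinite and co-infinite in $W_j\cup W_l$. By an element of $\mathrm{Sym}(W_j\cup W_l)$, move it onto an infinite co-infinite subset of $W_j$.
3. Now $Y\subseteq W_i\cup W_j$ is infinite and co-infinite in $W_i\cup W_j$. If $0\in\{i,j\}$, move it onto $W_0$ by an element of $\mathrm{Sym}(W_i\cup W_j)$. Otherwise move it onto $W_i$ in this way, and then onto $W_0$ by an element of $\mathrm{Sym}(W_0\cup W_i)$.

Now let $\sigma\in S$. Choose $h\in H$ with $h\sigma[W_0]=W_0$. After multiplying $h$ by an element of $\mathrm{Sym}(W_0)\le H$ we may assume that $h\sigma$ fixes $W_0$ pointwise. Then $h\sigma\in\mathrm{Sym}(W_1\cup W_2)\le H$, so $\sigma\in H$. Hence $H=S$, and $S=\langle\mathfrak B(M),u_{01},u_{02},u_{12}\rangle$. $\square$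

## 2. What $\mathfrak B(M)$ is for: well-ordered intervals of subgroups

Let $\lambda$ be an infinite cardinal. Let $\mathrm{Sym}_{<\lambda}(\lambda)$ be the group of permutations of $\lambda$ moving fewer than $\lambda$ points, and $S(\lambda)=\mathrm{Sym}(\lambda)/\mathrm{Sym}_{<\lambda}(\lambda)$. The paper "Maximal Subgroups of Infinite Symmetric Groups" considers the following hypothesis.

$(F_\lambda)$: If $T<S(\lambda)$ is a subgroup with $|T|<2^\lambda$, then there is an element of infinite order $\pi\in S(\lambda)\setminus T$ such that $\langle T,\pi\rangle=T*\langle\pi\rangle$, the free product.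

It is known that $F_\lambda$ is consistent with but independent of ZFC, and that it implies the following.

**Theorem 1 ($F_\lambda$).** There exists a subgroup $G<\mathrm{Sym}(\lambda)$ such that the set $\mathbb L=\{H\mid G\le H<\mathrm{Sym}(\lambda)\}$ is a well-ordering under inclusion of order-type $2^\lambda$. In particular, $G$ is not contained in a maximal subgroup of $\mathrm{Sym}(\lambda)$.

Here $H<\mathrm{Sym}(\lambda)$ means that $H$ is a proper subgroup. So the subgroups above $G$ form a single ladder with $2^\lambda$ rungs and no top rung below the whole group. Does ZFC alone prove that such a $G$ exists for every infinite $\lambda$? The answer is no, already for $\lambda=\omega$: if ZFC is consistent, then so is ZFC together with the statement that no such $G<\mathrm{Sym}(\omega)$ exists. The statement holds in the iterated perfect set (Sacks) model. All we use about this model is an axiom $\mathrm{CPA}_{\rm cube}$, stated in Section 3; it includes $2^\omega=\omega_2$.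

**Theorem A ($\mathrm{CPA}_{\rm cube}$).** For every subgroup $G\le S$ at least one of the following holds.

- (A) There are a proper subgroup $K<S$ with $G\le K$ and a finite $F\subseteq S$ with $\langle K,F\rangle=S$.
- (B) There is $T\subseteq S$ with $|T|\le\omega_1$ and $\langle G,T\rangle=S$.

**Theorem B ($\mathrm{CPA}_{\rm cube}$).** There is no $G<S$ such that $\mathbb L=\{H:G\le H<S\}$ is well-ordered by inclusion in type $2^\omega$.

**Proof of Theorem B from Theorem A.** Suppose $\mathbb L=\{H_\alpha:\alpha<\omega_2\}$ in increasing order. If $\bigcup\mathbb L\ne S$, then $\bigcup\mathbb L$, being the union of a chain of subgroups above $G$, is the largest element of $\mathbb L$. This is impossible, since $\omega_2$ is a limit ordinal. So $\bigcup\mathbb L=S$.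

In case (A) we have $K\in\mathbb L$, and since $F$ is finite, $F\subseteq H_\beta$ for some $\beta$. The larger of $K$ and $H_\beta$ contains $\langle K,F\rangle=S$, a contradiction. In case (B) each element of $T$ lies in some $H_\alpha$. As $|T|\le\omega_1$ and $\omega_2$ is regular, $T\subseteq H_\beta$ for some $\beta<\omega_2$. So $S=\langle G,T\rangle\le H_\beta$, a contradiction. $\square$

Case (A) also says something about maximal subgroups: in case (A), $G$ is contained in a maximal subgroup. Since $F$ is finite, a union of a chain of subgroups not containing $F$ does not contain $F$. So by Zorn there is $H\ge K$ maximal among the subgroups $\ge K$ that do not contain $F$. It is proper, and every subgroup properly above $H$ contains $K\cup F$, hence equals $S$.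

Some cases by hand:

- Let $G$ be the stabilizer of $0$. If $H>G$, pick $h\in H$ with $h(0)=m\neq0$. For $\sigma\in S\setminus G$ with $\sigma(0)=l\ne0$, choose $g\in G$ with $g(m)=l$; then $\sigma^{-1}gh\in G$, so $\sigma\in H$. Thus $\mathbb L=\{G\}$, of order type $1$.
- Let $G$ be trivial. Then $\mathbb L$ contains the incomparable groups $\langle(0\;1)\rangle$ and $\langle(2\;3)\rangle$.
- Let $G=\mathrm{Sym}(Z)$ with $Z$ infinite and co-infinite. Step 4 of Lemma 2 used only these properties of $Z$, so (A) holds with $K=G$.
- Let $|G|\le\omega_1<2^\omega$. Choose $M$ as in Section 1 with $G\in M$. Then $G\subseteq M$, so $G\subseteq\mathfrak B(M)$, and by Lemma 2 alternative (A) holds with $K=\mathfrak B(M)$. Alternative (B) fails here, since $|\langle G,T\rangle|\le\omega_1<2^\omega$ whenever $|T|\le\omega_1$.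

The last case suggests the plan for every $G$. Choose $M$ with $G\in M$ and ask whether
$$G\subseteq\mathfrak B(M).\tag{1}$$
If so, (A) holds with $K=\mathfrak B(M)$ by Lemma 2. This direct approach stops exactly when $G$ contains a permutation $g_0\notin\mathfrak B(M)$. The rest of the talk shows that, under the axiom, one such $g_0$ forces $G$ to be so rich that (B) holds.

## 3. The axiom $\mathrm{CPA}_{\rm cube}$ and what it says about $M$

A *Cantor set* is a space homeomorphic to $2^\omega$. Recall that these are exactly the nonempty compact zero-dimensional metrizable spaces without isolated points. Hence nonempty clopen subsets of Cantor sets, countable products of Cantor sets, and nonempty closed subsets of Cantor sets without isolated points (called *perfect* subsets) are again Cantor sets. A Cantor set has only countably many clopen subsets.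

**Definition.** $\mathrm{Perf}(X)$ is the set of subsets of $X$ homeomorphic to $2^\omega$. A *perfect cube* is a product $C=\prod_{i<\omega}C_i\subseteq(2^\omega)^\omega$ with all $C_i\in\mathrm{Perf}(2^\omega)$. A *subcube* of $C$ is a perfect cube $C'\subseteq C$. For $X$ Polish, $\mathcal E\subseteq\mathrm{Perf}(X)$ is *cube-dense* if for every perfect cube $C$ and continuous injection $f:C\to X$ there is a subcube $C'\subseteq C$ with $f[C']\in\mathcal E$.

Every image $f[C']$ is in $\mathrm{Perf}(X)$, because $C'$ is compact, $f$ is a continuous injection, and $C'$ is a Cantor set. So $\mathrm{Perf}(X)$ itself is cube-dense. For $h\in X$ the family $\{Q\in\mathrm{Perf}(X):h\notin Q\}$ is cube-dense: at most one point of $C$ is mapped to $h$, and we shrink $C_0$ to a perfect set missing the $0$-th coordinate of that point. On the other hand, in $X=(2^\omega)^\omega$ the family of all $Q$ on which the $0$-th coordinate is constant is not cube-dense: take $f$ the identity, and note that the $0$-th coordinate is not constant on any subcube.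

**Definition.** $\mathrm{CPA}_{\rm cube}$ is the statement: $2^\omega=\omega_2$, and for every Polish $X$ and every cube-dense $\mathcal E\subseteq\mathrm{Perf}(X)$ there is $\mathcal E_0\subseteq\mathcal E$ with $|\mathcal E_0|\le\omega_1$ and $|X\setminus\bigcup\mathcal E_0|\le\omega_1$.

We use as a black box the theorem of K. Ciesielski and J. Pawlikowski (*Covering Property Axiom $CPA_{cube}$ and its consequences*, Fund. Math. 176 (2003) 63–75; also *The Covering Property Axiom, CPA*, Cambridge Tracts 164, 2004): $\mathrm{CPA}_{\rm cube}$ holds in the iterated perfect set model; hence it is consistent relative to ZFC.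

From now on assume $\mathrm{CPA}_{\rm cube}$, fix $G\le S$, and fix $M\prec H(\chi)$ as in Section 1 with $G\in M$. Since $2^\omega=\omega_2>\omega_1$, Lemma 2 applies.

**Lemma 3.**
(a) Let $X\in M$ be a Polish space with $|X|\le2^\omega$, let $\mathcal E\in M$ be cube-dense in $X$, and let $x\in X\setminus M$. Then $x\in Q$ for some $Q\in\mathcal E\cap M$.
(b) Every $h\in\omega^\omega$ is everywhere $\le$ some $g\in\omega^\omega\cap M$.

**Proof.** (a) By the axiom there is $\mathcal E_0\subseteq\mathcal E$ with $|\mathcal E_0|\le\omega_1$ and $|X\setminus\bigcup\mathcal E_0|\le\omega_1$, and such an $\mathcal E_0$ lies in $H(\chi)$. By elementarity there is such an $\mathcal E_0$ in $M$. Both $\mathcal E_0$ and $X\setminus\bigcup\mathcal E_0$ are elements of $M$ of size at most $\omega_1$, so both are subsets of $M$. As $x\notin M$, $x\in\bigcup\mathcal E_0$, and the member of $\mathcal E_0$ containing $x$ is in $M$.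

(b) If $h\in M$, take $g=h$. If $h\notin M$, apply (a) to $X=\omega^\omega$ and $\mathcal E=\mathrm{Perf}(\omega^\omega)$. We get $h\in Q\in M$ with $Q$ compact. Then $g(n)=\max\{q(n):q\in Q\}$ exists for each $n$, $g$ is in $M$, and $h\le g$. $\square$

## 4. A cube of permutations that $G$ cannot avoid

Suppose from here on that (1) fails, and fix $g_0\in G\setminus\mathfrak B(M)$. We convert this one bad element into a statement about many elements of $G$. Replacing $g_0$ by its inverse if necessary, there is an infinite $D\in M$, $D\subseteq\omega$, such that
$$g_0{\restriction}D'\notin M\quad\text{for every infinite }D'\subseteq D\text{ with }D'\in M.\tag{2}$$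
In particular $g_0\notin M$. Recall that $S$ is a Polish group under pointwise convergence, and that for each $d$ the maps $h\mapsto h(d)$ and $h\mapsto h^{-1}(d)$ are continuous into the discrete space $\omega$.

**Lemma 4.** There are a perfect cube $C$, a continuous injection $f:C\to S$ and an infinite set $D\subseteq\omega$ such that, with $c_d(x)=f(x)(d)$ and $F_d=\{c_d(x):x\in C\}$, the following hold:

- (3) $f[C']\cap G\ne\emptyset$ for every subcube $C'\subseteq C$;
- (4) for every subcube $C'\subseteq C$ there is no infinite $D'\subseteq D$ such that $c_d$ is constant on $C'$ for every $d\in D'$;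
- (5) the sets $F_d$ $(d\in D)$ are finite and pairwise disjoint, and $\omega\setminus D$ is infinite.

**Proof.** Start with $D$ as in (2) and let
$$\mathcal E=\{Q\in\mathrm{Perf}(S):Q\cap G=\emptyset,\text{ or there is }D'\in[D]^\omega\text{ such that all }h\in Q\text{ agree on }D'\}.$$
It is defined from $G,D\in M$, so $\mathcal E\in M$. We show that $\mathcal E$ is not cube-dense. If it were, Lemma 3(a) would give $Q\in\mathcal E\cap M$ with $g_0\in Q$. Since $g_0\in Q\cap G$, the second alternative holds for $Q$, and by elementarity there is an infinite $D'\subseteq D$ in $M$ on which all $h\in Q$ agree. The common restriction is definable from $Q$ and $D'$, so it lies in $M$. But it equals $g_0{\restriction}D'$, contradicting (2).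

So there are a perfect cube $C$ and a continuous injection $f:C\to S$ such that $f[C']\notin\mathcal E$ for every subcube $C'$. As $f[C']\in\mathrm{Perf}(S)$, this means precisely that (3) and (4) hold.

It remains to thin out $D$ for (5). Passing to an infinite subset of $D$ preserves (4), and we no longer need $D\in M$. Each $F_d$ is finite, since $c_d$ is continuous on the compact space $C$. For each $m$ the set $\{d:m\in F_d\}=\{h^{-1}(m):h\in f[C]\}$ is finite, by compactness of $f[C]$. So each finite set $F_d$ meets only finitely many other sets $F_{d'}$. Choosing elements of $D$ one after another we obtain an infinite subset with pairwise disjoint $F_d$, and dropping every second element we make the complement infinite. $\square$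

By (3), $G$ meets the image of every subcube. We cannot choose which point of the subcube is hit, so any construction must work for all points of the subcube at once.

## 5. Realizing one block, and the conflict between boxes

How could one extra permutation $a$ help $G$ to generate everything? Here is the idea on one block of three points $J\subseteq D$. Suppose that for each of the six elements $e\in\mathrm{Sym}(J)$ we have a subcube $C^e\subseteq C$ such that every $c_j$ $(j\in J)$ is constant on $C^e$, with value $v_j(e)$, and that for fixed $j$ the six values $v_j(e)$ are distinct. As the sets $F_j$ are disjoint, all $18$ values are distinct, so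
$$a(v_j(e))=v_{e(j)}(e)\qquad(j\in J,\ e\in\mathrm{Sym}(J))$$
defines a permutation of these $18$ points. By (3) pick $g\in G\cap f[C^e]$. Then $g(j)=v_j(e)$, so $a(g(j))=v_{e(j)}(e)=g(e(j))$, that is, $g^{-1}ag$ acts on $J$ as $e$. The single element $a$ reads from the value $g(j)$ which $e$ it is supposed to perform.

We want this for infinitely many blocks $J_0,J_1,\dots$ simultaneously, with one $a$ and one $g\in G$. The natural way is a fusion: handle $J_k$ at stage $k$, shrink, and go on, so that in the end a perfect cube remains on which (3) can be used. At stage $k$ the coordinates $i<k$ have been cut into finitely many pieces, all of which must survive so that the limit is perfect. A choice of one piece in each coordinate $i<k$ is a box $b$. The point of $G$ given by (3) may lie in any box, so $c_j$ has a value $v_j(s,e,b)$ for each box $b$, where $s$ is the history of the previous blocks, and the rule must be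
$$a(v_j(s,e,b))=v_{e(j)}(s,e,b).$$

Here the naive construction breaks. Suppose there are four boxes $b=(b_0,b_1)\in\{0,1\}^2$, where $b_i$ is the first bit of $x_i$. Suppose $c_j$ depends exactly on the first bit of $x_0$, $c_{j'}$ depends exactly on the first bit of $x_1$, and $e$ exchanges $j$ and $j'$. Then $v_j$ takes the same value on the boxes $(0,0)$ and $(0,1)$, but $v_{j'}$ takes different values there. So the rule demands two images for one point. We cannot force the values on different boxes to be distinct, since $c_j$ ignores $x_1$. Nor can we delete a piece at every stage and keep a perfect set.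

Coincidences between boxes are harmless, however, if they occur in the same pattern for all $j\in J_k$: if $v_j(b)=v_j(b')$ implies $v_{j'}(b)=v_{j'}(b')$ for all $j,j'\in J_k$, the two demands agree. So we should look for infinitely many $d\in D$ with the same pattern of coincidences, after shrinking the pieces. The pattern is a continuous function of one point in each piece, with finitely many values. We need a lemma that makes infinitely many such functions constant on a product of perfect sets, all with the same value.

## 6. Infinitely many finite colorings of a product of Cantor sets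

**Lemma 5.** Let $P_i$ $(i<\omega)$ be Cantor sets, $I\subseteq\omega$ infinite, and $f_n:\prod_iP_i\to q$ $(n\in I)$ continuous maps into a finite set with $q\ge1$ elements. Then there are perfect $P_i'\subseteq P_i$ and an infinite $N\subseteq I$ such that each $f_n$, $n\in N$, is constant on $\prod_iP_i'$, with the same value for all $n\in N$.

One would try a fusion: keep finitely many pieces in each coordinate, find $n$ such that $f_n$ has a fixed color $c$ on all boxes after shrinking the pieces, split the pieces, and repeat. The danger is that the pieces have been split badly. With one coordinate and $E_n=\{f_n=c\}=\{x\in2^\omega:x(0)\equiv n\bmod 2\}$, the pieces $\{x(0)=0\}$ and $\{x(0)=1\}$ are never met by the same $E_n$. We need an invariant which guarantees that some later $n$ works for all boxes at once, and which survives splitting. The invariant is a positive measure, taken in a space with one coordinate for every piece. A piece is split by first duplicating it: the two copies start as the same set and are separated only afterwards, in a way that keeps the measure positive.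

**Step 1: choosing a color and an ultrafilter.** Fix a compatible metric and an atomless Borel probability measure on each $P_i$, and give products the product measure. For each $n\in I$ some color class of $f_n$ has measure at least $1/q$. So there is a color $c$ such that, with $E_n=\{f_n=c\}$, the set $I'$ of all $n\in I$ for which $E_n$ has measure $\ge1/q$ is infinite. Let $U$ be a nonprincipal ultrafilter on $\omega$ with $I'\in U$. For a bounded real sequence indexed by $I'$, $\lim_U$ denotes its limit along $U$.

**Step 2: the spaces with duplicated coordinates.** Let $H=(H_i)_{i<\omega}$ where each $H_i$ is a finite nonempty set of labels and $H_i=\{0\}$ for almost all $i$. Let $\Omega_H=\prod_iP_i^{H_i}$ with product measure $\mu$, and write its points as $\xi=(\xi_{i,\alpha})_{i<\omega,\,\alpha\in H_i}$. For $n\in I'$ let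
$$\mathfrak E_n(H)=\Big\{\xi\in\Omega_H:(\xi_{i,\alpha_i})_i\in E_n\text{ for all }(\alpha_i)_i\in\prod_iH_i\Big\}.$$
So all selections of one label per coordinate must land in $E_n$. There are finitely many selections and $E_n$ is clopen, so $\mathfrak E_n(H)$ is clopen. A *rectangle* is a set $R=\prod_{i,\,\alpha\in H_i}R_{i,\alpha}$ with $R_{i,\alpha}\subseteq P_i$ nonempty clopen and almost all $R_{i,\alpha}$ equal to $P_i$. Rectangles are clopen, and there are countably many of them. Call $(H,R)$ *good* if
$$\lim_U\mu(\mathfrak E_n(H)\cap R)>0.\tag{6}$$
If all $H_i=\{0\}$ and $R=\Omega_H$, then $(H,R)$ is good, since the limit is at least $1/q$.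

In the example above, with two copies of the single coordinate, $\mathfrak E_n(H)=E_n\times E_n$ has measure $1/4$ for every $n$. If $U$ contains the even numbers, then in the limit the measure is carried by pairs with both first bits $0$. Good pieces can be found there and only there.

**Step 3: shrinking a good rectangle into some $\mathfrak E_n(H)$ and separating the labels.** *Let $(H,R)$ be good and $k,m<\omega$. Then there are $n\in I'$, $n>m$, and a rectangle $R'\subseteq R\cap\mathfrak E_n(H)$ such that $(H,R')$ is good, $R'_{i,\alpha}\cap R'_{i,\beta}=\emptyset$ for all $i$ and all $\alpha\ne\beta$ in $H_i$, and $\mathrm{diam}\,R'_{i,\alpha}\le2^{-k}$ for $i\le k$.*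

We first describe where the limit mass sits. The map $g\mapsto\lim_U\int_{\mathfrak E_n(H)}g\,d\mu$ is a positive linear functional of norm $\le1$ on $L^1(\mu)$. Since the dual of $L^1(\mu)$ is $L^\infty(\mu)$, there is a Borel function $\eta$ with $0\le\eta\le1$ and
$$\lim_U\int_{\mathfrak E_n(H)}g\,d\mu=\int g\,\eta\,d\mu\qquad(g\in L^1(\mu)).\tag{7}$$
Let $Z=\{\xi\in R:\eta(\xi)>0\}$. By (6) and (7), $\int_Z\eta=\int_R\eta>0$, so $\lim_U\mu(\mathfrak E_n(H)\cap Z)>0$. Hence the set of $n\in I'$ with $\mu(\mathfrak E_n(H)\cap Z)>0$ is in $U$. As it is infinite, we may pick such an $n>m$.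

Let $\Delta$ be the set of $\xi\in\Omega_H$ with $\xi_{i,\alpha}=\xi_{i,\beta}$ for some $i$ and some $\alpha\ne\beta$ in $H_i$. It is a finite union of closed sets, each null by Fubini since the measures are atomless. So $(\mathfrak E_n(H)\cap R)\setminus\Delta$ is open. Each of its points $\xi$ lies in a rectangle contained in $\mathfrak E_n(H)\cap R$, whose sides with distinct labels of the same $H_i$ are disjoint, and whose sides with $i\le k$ have diameter $\le2^{-k}$: these are finitely many conditions, the disjointness being satisfiable because $\xi\notin\Delta$. There are only countably many rectangles. So up to a null set, $\mathfrak E_n(H)\cap R$ is a countable union of rectangles of the required form. Since $\mu(\mathfrak E_n(H)\cap Z)>0$ and $Z\subseteq R$, one of them, $R'$, has $\mu(R'\cap Z)>0$. By (7),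
$$\lim_U\mu(\mathfrak E_{n'}(H)\cap R')=\int_{R'}\eta\,d\mu\ge\int_{R'\cap Z}\eta\,d\mu>0,$$
where the limit is over $n'$. The last inequality holds because $\eta>0$ on $Z$. So $(H,R')$ is good.

**Step 4: duplicating a label keeps goodness.** *Let $(H,R)$ be good and $\alpha\in H_i$. Let $H^*$ arise from $H$ by adding one new label $\alpha^*$ to $H_i$, and let $R^*$ extend $R$ by $R^*_{i,\alpha^*}=R_{i,\alpha}$. Then $(H^*,R^*)$ is good.*

Write a point of $\Omega_H$ as $(w,u)$ with $u=\xi_{i,\alpha}$ and $w$ the remaining coordinates, and a point of $\Omega_{H^*}$ as $(w,u,u^*)$ with $u^*=\xi_{i,\alpha^*}$. Let $\chi_n(w,u)$ be the indicator function of $\mathfrak E_n(H)\cap R$. A selection from $\prod_{i'}H^*_{i'}$ uses only one label of coordinate $i$, so it never uses both $\alpha$ and $\alpha^*$. The requirements from the selections not using $\alpha^*$ say that $(w,u)\in\mathfrak E_n(H)$. Those from the selections not using $\alpha$ say that $(w,u^*)\in\mathfrak E_n(H)$. Likewise $(w,u,u^*)\in R^*$ if and only if $(w,u),(w,u^*)\in R$. So the indicator of $\mathfrak E_n(H^*)\cap R^*$ at $(w,u,u^*)$ is $\chi_n(w,u)\chi_n(w,u^*)$, and by Cauchy–Schwarz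 its integral is
$$\int\Big(\int\chi_n(w,u)\,du\Big)^2dw\ \ge\ \Big(\int\!\!\int\chi_n(w,u)\,du\,dw\Big)^2=\mu(\mathfrak E_n(H)\cap R)^2.$$
The limit along $U$ of the right side is positive.

**Step 5: fusion.** Start with all $H^0_i=\{0\}$ and $R^0=\Omega_{H^0}$. At stage $k$ apply Step 3 to the good pair $(H^k,R^k)$ to get $n_k\in I'$, with $n_k>n_{k-1}$ if $k>0$, and a rectangle $S^k\subseteq R^k\cap\mathfrak E_{n_k}(H^k)$ such that $(H^k,S^k)$ is good, sides with distinct labels of the same coordinate are disjoint, and sides with $i\le k$ have diameter $\le2^{-k}$. Then apply Step 4 repeatedly to duplicate every label in the coordinates $i\le k$ once. This gives a good $(H^{k+1},R^{k+1})$.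

For $i\le k$ each $S^k_{i,\alpha}$ contains the two sets $S^{k+1}_{i,\alpha}$ and $S^{k+1}_{i,\alpha^*}$, which are disjoint. Every $S^{k+1}_{i,\beta}$ is contained in some $S^k_{i,\alpha}$. Let
$$P_i'=\bigcap_k\bigcup_{\alpha\in H^k_i}S^k_{i,\alpha}.$$
This is the intersection of a decreasing sequence of compact sets. Each $S^k_{i,\alpha}$ contains some $S^{k+1}_{i,\beta}$, and so on, so by compactness it meets $P_i'$. Let $x\in P'_i$ and $k\ge i$. Then $x$ lies in a piece $S^k_{i,\alpha}$ of diameter $\le2^{-k}$, which contains two disjoint pieces of the next level, each meeting $P_i'$. So $x$ is not isolated, and $P_i'$ is perfect.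

**Step 6: the colors are constant.** Let $x\in\prod_iP_i'$ and $k<\omega$. Choose $\alpha_i\in H^k_i$ with $x_i\in S^k_{i,\alpha_i}$. Put $\xi_{i,\alpha_i}=x_i$, and choose the other coordinates $\xi_{i,\alpha}\in S^k_{i,\alpha}$ arbitrarily. Then $\xi\in S^k\subseteq\mathfrak E_{n_k}(H^k)$, and the selection $(\alpha_i)_i$ shows $x\in E_{n_k}$, that is, $f_{n_k}(x)=c$. So $N=\{n_k:k<\omega\}$ is as required. $\square$

## 7. One permutation that realizes every block pattern

**Lemma 6.** Let $C,f,D$ be as in Lemma 4. There are pairwise disjoint $J_k\subseteq D$ with $|J_k|=3(k+1)$ $(k<\omega)$ and $a\in S$ such that for every $\bar y\in\prod_k\mathrm{Sym}(J_k)$ there is $g\in G$ with $(g^{-1}ag){\restriction}B=\bar y{\restriction}B$, where $B=\bigcup_kJ_k$.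

Here $\bar y=(y(k))_k$ is regarded as the permutation acting as $y(k)$ on $J_k$ and as the identity off $B$.

**Step 1: what the recursion builds.** Let $\mathsf S_k=\mathrm{Sym}(\{0,\dots,3k+2\})$ and $\Sigma_k=\prod_{l<k}\mathsf S_l$, the finite set of possible histories before block $k$. By recursion on $k$ we construct, for $s\in\Sigma_k$, subcubes $C^s=\prod_iC^s_i$ of $C$ and, for $i<k$, finite partitions $\mathcal A^s_i$ of $C^s_i$ into nonempty relatively clopen sets of diameter $\le2^{-k}$, and at stage $k$ the block $J_k$. Start with $C^\emptyset=C$. A *box* of $s\in\Sigma_k$ is a sequence $b=(b_i)_{i<k}\in\prod_{i<k}\mathcal A^s_i$. Let $\Theta_k$ be the finite set of all triples $(s,e,b)$ with $s\in\Sigma_k$, $e\in\mathsf S_k$ and $b$ a box of $s$.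

For $k=0$ there is one history and one (empty) box, and $\Theta_0$ has six elements. This is the situation at the start of Section 5.

**Step 2 (stage $k$): making the pattern of coincidences uniform.** Consider the countable product of Cantor sets
$$Y=\prod_{(s,e)\in\Sigma_k\times\mathsf S_k}\Big(\prod_{i<k}\ \prod_{A\in\mathcal A^s_i}A\ \times\ \prod_{i\ge k}C^s_i\Big).$$
So for each $(s,e)$ a point of $Y$ gives one point $x^{s,e}_A$ in every piece $A\in\mathcal A^s_i$, $i<k$ (the points are indexed by pairs $(i,A)$; we suppress $i$), and one point $z^{s,e}\in\prod_{i\ge k}C^s_i$. For each $(s,e,b)\in\Theta_k$ it therefore gives a point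
$$x^{s,e}_b=\big((x^{s,e}_{b_i})_{i<k},\,z^{s,e}\big)\in C^s.$$
Different boxes of the same $s$ share coordinates, as they must if all combinations of pieces are to survive. For $d\in D$ let $\psi_d$ send a point of $Y$ to the equivalence relation on $\Theta_k$ given by
$$(s,e,b)\sim(s',e',b')\iff c_d(x^{s,e}_b)=c_d(x^{s',e'}_{b'}).$$
Each $\psi_d$ is continuous with values in a finite set that does not depend on $d$. Apply Lemma 5 to the maps $\psi_d$ with $d\in D\setminus\bigcup_{l<k}J_l$. We get perfect sets $A^{s,e}\subseteq A$ and $C^{s,e}_i\subseteq C^s_i$ $(i\ge k)$ and an infinite $D'\subseteq D\setminus\bigcup_{l<k}J_l$ such that on the product $Y'$ of these sets every $\psi_d$ with $d\in D'$ is constantly equal to one relation $\psi$. For a box $b$ of $s$ write $b^{s,e}_i$ for $A^{s,e}$ with $A=b_i$, and let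
$$Q(s,e,b)=\prod_{i<k}b^{s,e}_i\times\prod_{i\ge k}C^{s,e}_i,$$
a subcube of $C^s$.

**Step 3 (stage $k$): different instructions never collide.** We claim
$$(s,e,b)\,\psi\,(s',e',b')\ \Longrightarrow\ (s,e)=(s',e').\tag{8}$$
Suppose $(s,e)\neq(s',e')$. Then the $(s,e)$-coordinates and the $(s',e')$-coordinates of points of $Y'$ vary independently. Fix the latter and let the former vary. For every $d\in D'$ the value $c_d(x^{s,e}_b)=c_d(x^{s',e'}_{b'})$ does not change, while $x_b^{s,e}$ runs through all of $Q(s,e,b)$. So $c_d$ is constant on the subcube $Q(s,e,b)$ for every $d$ in the infinite set $D'\subseteq D$, contradicting (4).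

**Step 4 (stage $k$): choosing the block and fixing the values.** Choose $J_k\subseteq D'$ with $|J_k|=3(k+1)$, and use the increasing enumeration of $J_k$ to identify $\mathsf S_k$ with $\mathrm{Sym}(J_k)$. Fix a point $p\in Y'$, with associated points $x^{s,e}_b$. For each of the finitely many $j\in J_k$ and $(s,e,b)\in\Theta_k$, the map $c_j$ is constant on a basic clopen neighborhood of $x^{s,e}_b$ in $Q(s,e,b)$, and this neighborhood restricts only finitely many coordinates. For each factor of $Y'$ intersect the finitely many restrictions imposed on it. In this way we replace the $A^{s,e}$ and finitely many of the $C^{s,e}_i$ by relatively clopen subsets which still contain the coordinates of $p$. These are again perfect. So we may assume that for all $j\in J_k$ and $(s,e,b)\in\Theta_k$ the map $c_j$ is constant on $Q(s,e,b)$, with value $v_j(s,e,b)$. Evaluating $\psi_j$ at $p$ gives, for every $j\in J_k$,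
$$v_j(s,e,b)=v_j(s',e',b')\iff(s,e,b)\,\psi\,(s',e',b').\tag{9}$$
The right side does not depend on $j$. This is the common pattern asked for in Section 5.

**Step 5 (stage $k$): passing to stage $k+1$.** For $s\in\Sigma_k$ and $e\in\mathsf S_k$ let
$$C^{s^\frown e}_i=\bigcup_{A\in\mathcal A^s_i}A^{s,e}\ \ (i<k),\qquad C^{s^\frown e}_i=C^{s,e}_i\ \ (i\ge k).$$
These are perfect, so $C^{s^\frown e}$ is a subcube of $C^s$. For $i<k$ the sets $A^{s,e}$, $A\in\mathcal A^s_i$, partition $C^{s^\frown e}_i$ into relatively clopen sets, because the $A$ are disjoint and relatively clopen in $C^s_i$. For $i\le k$ let $\mathcal A^{s^\frown e}_i$ be a finite partition of $C^{s^\frown e}_i$ into nonempty relatively clopen sets of diameter $\le2^{-k-1}$ such that for $i<k$ it refines $\{A^{s,e}:A\in\mathcal A^s_i\}$ and each $A^{s,e}$ contains at least two of its members. This completes stage $k$.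

**Step 6: the permutation $a$.** For $k<\omega$, $(s,e,b)\in\Theta_k$ and $j\in J_k$ put
$$a(v_j(s,e,b))=v_{e(j)}(s,e,b),\tag{10}$$
and let $a$ be the identity off the set $V$ of all these values. Note that $v_j(s,e,b)\in F_j$. So by (5), if $v_j(s,e,b)=v_{j'}(s',e',b')$, then $j=j'$. As the blocks are disjoint, both triples then lie in the same $\Theta_k$.

- *Well defined.* If $v_j(s,e,b)=v_{j'}(s',e',b')$, then $j=j'$ and both triples are in the same $\Theta_k$. By (9) they are $\psi$-equivalent, and by (8) $e=e'$. So $e(j)=e'(j')$, and (9) applied to $e(j)$ gives $v_{e(j)}(s,e,b)=v_{e'(j')}(s',e',b')$.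
- *Injective on $V$.* If $v_{e(j)}(s,e,b)=v_{e'(j')}(s',e',b')$, then $e(j)=e'(j')$, both triples are in the same $\Theta_k$, they are $\psi$-equivalent by (9), and $e=e'$ by (8). So $j=j'$, and (9) gives $v_j(s,e,b)=v_{j'}(s',e',b')$.
- *Onto $V$.* Each $e$ is a bijection of $J_k$, so $v_j(s,e,b)=a(v_{e^{-1}(j)}(s,e,b))$.

Hence $a\in S$.

**Step 7: every $\bar y$ is realized by a conjugate $g^{-1}ag$.** Let $\bar y=(y(k))_k\in\prod_k\mathrm{Sym}(J_k)=\prod_k\mathsf S_k$ and
$$C_{\bar y}=\prod_i\bigcap_kC^{\bar y\restriction k}_i.$$
We check that this is a subcube of $C$. Fix $i$. For $k>i$ each member $A$ of $\mathcal A_i^{\bar y\restriction k}$ contains $A^{\bar y\restriction k,\,y(k)}$ and hence at least two (disjoint) members of $\mathcal A_i^{\bar y\restriction(k+1)}$. By compactness every member of $\mathcal A_i^{\bar y\restriction k}$ meets $\bigcap_kC_i^{\bar y\restriction k}$. The diameters tend to $0$. So, as in Step 5 of Lemma 5, $\bigcap_kC_i^{\bar y\restriction k}$ has no isolated points and is perfect.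

By (3) pick $x\in C_{\bar y}$ with $g=f(x)\in G$. Let $j\in J_k$, $s=\bar y{\restriction}k$ and $e=y(k)$. Since $x\in C^{s^\frown e}$, for each $i<k$ there is a piece $b_i\in\mathcal A^s_i$ with $x_i\in b_i^{s,e}$, and $x_i\in C^{s,e}_i$ for $i\ge k$. So $b=(b_i)_{i<k}$ is a box of $s$ with $x\in Q(s,e,b)$. Hence $g(j')=c_{j'}(x)=v_{j'}(s,e,b)$ for all $j'\in J_k$, and by (10)
$$a(g(j))=a(v_j(s,e,b))=v_{e(j)}(s,e,b)=g(e(j)).$$
So $(g^{-1}ag)(j)=e(j)=y(k)(j)$. $\square$

## 8. From blocks to all of $S$ with $\omega_1$ further elements

**Lemma 7.** If $G\not\subseteq\mathfrak B(M)$, then (B) holds.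

Take $J_k,B,a$ from Lemma 6. By (5), $\omega\setminus B\supseteq\omega\setminus D$ is infinite. The conjugates $g^{-1}ag$ are under control only on $B$. To remove the unknown part off $B$ we conjugate with them a permutation that lives on $B$. Let $\rho\in S$ be the identity off $B$ and, on each $J_k$, a product of $k+1$ disjoint $3$-cycles; this uses all $3(k+1)$ points of $J_k$. Let $H_0=\langle G,a,\rho\rangle$.

**Step 1: all elements of exponent $3$ on the blocks.** We claim:
$$\text{if }\theta\in\prod_k\mathrm{Sym}(J_k)\text{ (extended by the identity off }B)\text{ and }\theta^3=1,\text{ then }\theta\in H_0.\tag{11}$$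
Let $\bar y\in\prod_k\mathrm{Sym}(J_k)$, and let $p=g^{-1}ag\in\langle G,a\rangle$ with $p{\restriction}B=\bar y{\restriction}B$. Then $p[B]=B$, so $p$ also maps $\omega\setminus B$ onto itself. As $\rho$ is the identity off $B$, so is $p\rho p^{-1}$, and on $B$ it agrees with $\bar y\rho\bar y^{-1}$. So $\bar y\rho\bar y^{-1}=p\rho p^{-1}\in H_0$. In $\mathrm{Sym}(J_k)$ any two products of $k+1$ disjoint $3$-cycles are conjugate, and we may choose $y(k)$ for each $k$ independently. Hence $H_0$ contains every $\alpha\in\prod_k\mathrm{Sym}(J_k)$ which on each $J_k$ is a product of $k+1$ disjoint $3$-cycles.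

Now take $\theta$ as in (11). On $J_k$ we have $\theta{\restriction}J_k=\gamma_1\cdots\gamma_r$ with $r\le k+1$ disjoint $3$-cycles. Split the remaining $3(k+1-r)$ points of $J_k$ into triples and let $\delta_1,\dots,\delta_{k+1-r}$ be $3$-cycles on these triples. Put
$$\alpha{\restriction}J_k=\prod_i\gamma_i^{-1}\prod_i\delta_i,\qquad\beta{\restriction}J_k=\prod_i\gamma_i^{-1}\prod_i\delta_i^{-1}.$$
Doing this for all $k$, with the identity off $B$, gives $\alpha,\beta\in H_0$. All these cycles commute and $\gamma_i^{-2}=\gamma_i$, so $\alpha\beta=\theta$, and $\theta\in H_0$.

**Step 2: the set $T$.** We add permutations that carry intervals into blocks. For every strictly increasing sequence $\bar n=(n_k)_k\in M$ of natural numbers with $n_0=0$ and every $r<3$ choose $t_{\bar n,r}\in S$ which, for each $k\equiv r\pmod3$, maps $[n_k,n_{k+2})$ into $J_{m(k)}$, where the $m(k)$ are strictly increasing and $|J_{m(k)}|\ge n_{k+2}-n_k$. This is possible: for $k\equiv r\pmod 3$ these intervals are pairwise disjoint, so the conditions can be met by an injection defined on their union. The complement of this union contains the sets $[n_{k+2},n_{k+3})$, so it is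 infinite. The complement of the image contains $\omega\setminus B$, so it is infinite too. Hence the injection extends to a permutation. Let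
$$T=\{a,\rho\}\cup\{t_{\bar n,r}:\bar n,r\text{ as above}\}.$$
Then $|T|\le|M|=\omega_1$.

**Step 3: all elements of exponent $3$ in $S$.** Let $\theta\in S$ with $\theta^3=1$. By Lemma 3(b) there is $g\in\omega^\omega\cap M$ such that for all $m$ we have $g(m)>m$ and $g(m)>\theta^{\pm1}(i)$ for all $i<m$. Let $n_0=0$ and $n_{k+1}=g(n_k)$. Then $\bar n\in M$ is strictly increasing. Let $x\in[n_k,n_{k+1})$ be the least element of a $3$-cycle of $\theta$. Since $x<n_{k+1}$,
$$n_k\le x<\theta^{\pm1}(x)<g(n_{k+1})=n_{k+2},$$
so the cycle lies in $[n_k,n_{k+2})$. Hence $\theta=\theta_0\theta_1\theta_2$, where $\theta_r$ is the product of the $3$-cycles of $\theta$ whose least element lies in some $[n_k,n_{k+1})$ with $k\equiv r\pmod3$. The permutation $\theta_r$ preserves each $[n_k,n_{k+2})$ with $k\equiv r\pmod3$ and is the identity outside these disjoint intervals. So $t_{\bar n,r}\,\theta_r\,t_{\bar n,r}^{-1}$ preserves each $J_{m(k)}$, is the identity elsewhere, and has cube $1$. By (11) it lies in $H_0$. Hence $\theta_r\in\langle G,T\rangle$ for each $r$, and $\theta\in\langle G,T\rangle$.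

**Step 4: these elements generate $S$.** The elements $\theta$ with $\theta^3=1$ generate a normal subgroup of $S$, and some of them have infinite support. By the Schreier–Ulam theorem (1933), every proper normal subgroup of $\mathrm{Sym}(\omega)$ consists of permutations of finite support. So the normal subgroup is $S$, and $\langle G,T\rangle=S$. $\square$

If $G\subseteq\mathfrak B(M)$, then (A) holds with $K=\mathfrak B(M)$ by Lemma 2. If $G\not\subseteq\mathfrak B(M)$, then (B) holds by Lemma 7. This proves Theorem A, and Theorem B follows as shown in Section 2. Since $\mathrm{CPA}_{\rm cube}$ holds in the iterated perfect set model and is consistent relative to ZFC, it is consistent with ZFC (assuming ZFC is consistent) that for $\lambda=\omega$ there is no $G$ as in Theorem 1. So Theorem 1 is not provable in ZFC. Together with the quoted consistency of $F_\omega$, Theorem 1 for $\lambda=\omega$ is independent of ZFC.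

## 9. Consequences for unions of $\omega_2$ subgroups and for cofinalities

Theorem A gives more than Theorem B if one also uses the theorem of Macpherson and Neumann (J. London Math. Soc. 1990) that $S$ is not the union of a countable chain of proper subgroups.

**Corollary C ($\mathrm{CPA}_{\rm cube}$).**

1. If $S=\bigcup_{\alpha<\omega_2}H_\alpha$ is an increasing union of proper subgroups, then every $H_\alpha$ is contained in a maximal subgroup of $S$.
2. If $G<S$ is not contained in a maximal subgroup, then $S=\langle G,T\rangle$ for some $T$ with $|T|=\omega_1$, and for no countable $T$.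
3. If $G<S$ and $\mathbb L=\{H:G\le H<S\}$ is linearly ordered by inclusion, then it has a largest element or its cofinality is exactly $\omega_1<2^\omega$. In particular, its order type is never an ordinal of cofinality $2^\omega$.

**Proof of 1.** Alternative (B) fails for $H_\alpha$: by regularity of $\omega_2$, a set $T$ with $|T|\le\omega_1$ lies in some $H_\beta$ with $\beta\ge\alpha$, so $\langle H_\alpha,T\rangle\le H_\beta\neq S$. Thus (A) holds for $H_\alpha$, and by the Zorn argument of Section 2, $H_\alpha$ is contained in a maximal subgroup.

**Proof of 2.** In case (A) $G$ would be contained in a maximal subgroup, so (A) fails and (B) holds. Suppose $S=\langle G,T\rangle$ with $T=\{t_n:n<\omega\}$ countable. Then $S$ is the union of the chain of subgroups $\langle G,t_0,\dots,t_n\rangle$. By the theorem of Macpherson and Neumann they are not all proper, so $S=\langle G,F\rangle$ for some finite $F$. Then (A) holds with $K=G$, a contradiction. So the set $T$ from (B) is uncountable, that is, of size exactly $\omega_1$.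

**Proof of 3.** Suppose $\mathbb L$ has no largest element. Then $\bigcup\mathbb L=S$, as in the proof of Theorem B. No $H\in\mathbb L$ is a maximal subgroup, since in a chain it would be the largest element. So $G$ is not contained in a maximal subgroup, and by 2, $S=\langle G,T\rangle$ with $|T|=\omega_1$. For each $t\in T$ pick $H_t\in\mathbb L$ containing $t$. The family $\{H_t:t\in T\}$ is cofinal in $\mathbb L$: otherwise some $H\in\mathbb L$ contains all $H_t$, hence contains $G\cup T$ and equals $S$, which is impossible. So the cofinality is at most $\omega_1$. It is not countable, since otherwise $S$ would be the union of a countable chain of proper subgroups, against the theorem of Macpherson and Neumann. $\square$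

The argument does not decide whether subgroups contained in no maximal subgroup exist in this model. What it shows is that the conclusion of Theorem 1, with order type $2^\omega$ or any order type of cofinality $2^\omega$, fails there for $\lambda=\omega$.
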